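
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Consistency of Stratified Type Theory\\ with Floating Functions}


\begin{abstract}
Stratified Type Theory has a single type of types $\star$ with $\star:\star$, and
stratifies typing judgements, rather than universes, by levels. The domain of a
dependent function lies strictly below the level of the function; the domain of a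
non-dependent, or \emph{floating}, function lies at the same level. We prove that
the full theory, with floating functions and displaceable global definitions, is
logically consistent, as conjectured in \cite{stratt}, and that closed terms reduce
to canonical forms. The proof is a term model in which dependent functions range
over syntactically typable closed terms, while floating functions range over
semantic elements; induction on levels links the two readings. For levels in an
arbitrary partial order, and with the condition $j<k$ on dependent functions
replaced by $j\mathrel{R}k$ for a relation $R\subseteq{\le}$, we show that the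
theory is consistent exactly when $R$ is irreflexive.
\end{abstract}

\section{Introduction}

Suppose a dependent type theory has a type $\star$ of all types, with
$\star:\star$, and lets dependent functions range over any type. Then every type
is inhabited: this is Girard's paradox \cite{girard,hurkens}. Stratified Type Theory
(StraTT) \cite{stratt} does not split $\star$ into a hierarchy of universes. It keeps
the single $\star$ and stratifies the judgement instead. One
writes $\Gamma\vdash a:^kA$ for ``$a$ has type $A$ at level $k$'', with
$k\in\mathbb N$, and the level bounds what the derivation may quantify over. A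
dependent function type $\Pi x:^jA.\,B$ can be a type at level $k$ only if $j<k$,
and its elements are applied only to arguments typable at level $j$. For instance,
$T=\Pi x:^0\star.\,x\to x$ is a type at level~$1$ but not at level~$0$. It ranges
over the types of level~$0$, so it is not one of its own instances.

The annotation $j$ pins the domain of a dependent function to one level. StraTT
therefore has a second, non-dependent function type $A\to B$, whose domain lies at
the \emph{same} level as the function. A closed term of level $k$ may be used at
every level $k'\ge k$. When $f:^kA\to B$ is used at level $k'$, it accepts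
arguments of type $A$ at level $k'$: the domain floats up with the function. These
are the \emph{floating functions}. The fragment without them, subStraTT, is known
to be consistent. Is the full theory consistent?

Two considerations pull in opposite directions. Floating functions put the domain
at the level of the function, in the presence of $\star:\star$; for dependent
functions this is exactly what Girard's paradox needs. On the other hand, in
$A\to B$ the type $B$ does not mention the argument, so forming an arrow does not
quantify over types. One would therefore guess consistency. The difficulty in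
proving it is the floating itself. The one type $A\to B$ accepts more and more
arguments as the level grows, so its meaning cannot be tied to a level, whereas
the meaning of $\Pi x:^jA.\,B$ is tied to~$j$.

We prove that the guess is right (Theorem~\ref{thm:main}). The proof gives the two
function types different kinds of arguments: $\Pi x:^jA.\,B$ ranges over closed
terms that are \emph{syntactically typable} at level $j$, and $A\to B$ ranges over
\emph{semantic elements} of $A$. Section~\ref{sec:idea} carries this out by hand
at levels $0$ and $1$. The general proof uses confluence and a lemma on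
substitution and change of level (Section~\ref{sec:syntax}), but neither
normalization nor subject reduction. Section~\ref{sec:defs} eliminates global
definitions, Sections~\ref{sec:model} and~\ref{sec:fund} construct the model and
prove it sound, and Section~\ref{sec:levels} treats general levels.

\section{The system and the results}\label{sec:system}

\paragraph{Syntax.} The terms are
\[
a,b,A,B ::= x \mid c^{+i} \mid \star \mid \Pi x:^jA.\,B \mid A\to B \mid
\lambda x.\,b \mid b\,a \mid \perp \mid \mathrm{absurd}(b),
\]
where $x$ ranges over variables, $c$ over global constants, and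
$i,j,k,\dots\in\mathbb N$ are levels. $\Pi x:^jA.\,B$ binds $x$ in $B$, and
$\lambda x.\,b$ binds $x$ in $b$. Terms are taken up to renaming of bound
variables. We write $\mathrm{FV}(a)$ for the set of free variables of $a$, and
$b\{a/x\}$ for capture-avoiding substitution. For a map $\sigma$ from variables to
terms, $a\sigma$ is the simultaneous substitution, and $\sigma[x\mapsto s]$ is
$\sigma$ extended by $x\mapsto s$. The notation $c^{+i}$ means the constant $c$
\emph{displaced} by $i$. Displacement of a term raises all level annotations:
\[
(\Pi x:^jA.\,B)^{+i}=\Pi x:^{j+i}A^{+i}.\,B^{+i},\qquad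
(c^{+j})^{+i}=c^{+(j+i)},
\]
while $x^{+i}=x$, $\star^{+i}=\star$, $\perp^{+i}=\perp$, and displacement commutes
with $\to$, $\lambda$, application and $\mathrm{absurd}$. Contexts and signatures
are lists
\[
\Gamma::=\cdot\mid\Gamma,x:^jA,\qquad\qquad
\Delta::=\cdot\mid\Delta,c:^jA:=a .
\]

\paragraph{Definitional equality.} $\Delta\vdash a\equiv b$ is the least
equivalence relation on terms that is closed under all term constructors (also
under binders) and contains
\[
(\lambda x.\,b)\,a\equiv b\{a/x\}\quad(\beta),\qquad\qquad
c^{+i}\equiv a^{+i}\ \text{ for } c:^jA:=a \text{ in } \Delta\quad(\text{unfolding}).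
\]
It is a relation on raw terms; typing plays no role in it.

\paragraph{Rules.} Well-formed signatures ($\vdash\Delta$) and contexts
($\Delta\vdash\Gamma$) are given as follows: $\vdash\cdot$; \
$\vdash\Delta,c:^jA:=a$ if $\vdash\Delta$, $\Delta;\cdot\vdash A:^j\star$,
$\Delta;\cdot\vdash a:^jA$ and $c$ does not occur in $\Delta$; \
$\Delta\vdash\cdot$ if $\vdash\Delta$; \ $\Delta\vdash\Gamma,x:^jA$ if
$\Delta;\Gamma\vdash A:^j\star$ and $x$ does not occur in $\Gamma$. The typing
rules define $\Delta;\Gamma\vdash a:^kA$. In the display, ``$\Delta;$'' is omitted
before typing judgements; all judgements of a rule have the same~$\Delta$.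
\begin{gather*}
\dfrac{\Delta\vdash\Gamma\quad x:^jA\in\Gamma\quad j\le k}{\Gamma\vdash x:^kA}\ \text{(Var)}
\qquad
\dfrac{\Delta\vdash\Gamma\quad c:^jA:=a\in\Delta\quad j+i\le k}
      {\Gamma\vdash c^{+i}:^kA^{+i}}\ \text{(Const)}
\\[6pt]
\dfrac{\Delta\vdash\Gamma}{\Gamma\vdash\star:^k\star}\ \text{(Type)}
\qquad
\dfrac{\Delta\vdash\Gamma}{\Gamma\vdash\perp:^k\star}\ \text{(Bottom)}
\qquad
\dfrac{\Gamma\vdash A:^k\star\quad\Gamma\vdash b:^k\perp}
      {\Gamma\vdash\mathrm{absurd}(b):^kA}\ \text{(Absurd)}
\\[6pt]
\dfrac{\Gamma\vdash A:^j\star\quad\Gamma,x:^jA\vdash B:^k\star\quad j<k}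
      {\Gamma\vdash\Pi x:^jA.\,B:^k\star}\ \text{(Pi)}
\\[6pt]
\dfrac{\Gamma\vdash A:^j\star\quad\Gamma,x:^jA\vdash b:^kB\quad j<k}
      {\Gamma\vdash\lambda x.\,b:^k\Pi x:^jA.\,B}\ \text{(AbsTy)}
\\[6pt]
\dfrac{\Gamma\vdash b:^k\Pi x:^jA.\,B\quad\Gamma\vdash a:^jA\quad j<k}
      {\Gamma\vdash b\,a:^kB\{a/x\}}\ \text{(AppTy)}
\\[6pt]
\dfrac{\Gamma\vdash A:^k\star\quad\Gamma\vdash B:^k\star}
      {\Gamma\vdash A\to B:^k\star}\ \text{(Arrow)}
\qquad
\dfrac{\Gamma\vdash A\to B:^k\star\quad\Gamma,x:^kA\vdash b:^kB}
      {\Gamma\vdash\lambda x.\,b:^kA\to B}\ \text{(AbsTm)}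
\\[6pt]
\dfrac{\Gamma\vdash b:^kA\to B\quad\Gamma\vdash a:^kA}{\Gamma\vdash b\,a:^kB}\ \text{(AppTm)}
\qquad
\dfrac{\Gamma\vdash a:^kA\quad\Gamma\vdash B:^k\star\quad\Delta\vdash A\equiv B}
      {\Gamma\vdash a:^kB}\ \text{(Conv)}
\end{gather*}
In AbsTm the type $A\to B$ is typed in $\Gamma$, so $x\notin\mathrm{FV}(B)$. The
fragment subStraTT omits $\to$ and the rules Arrow, AbsTm and AppTm. A system of
this kind is \emph{consistent} if, for every $\Delta$ with $\vdash\Delta$, there are
no $b,k$ with $\Delta;\cdot\vdash b:^k\perp$.

\begin{example}\label{ex:id}
Put $T=\Pi x:^0\star.\,x\to x$. In the context $x:^0\star$ we have $x:^1\star$ by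
Var, so $x\to x:^1\star$ by Arrow and $\vdash T:^1\star$ by Pi. In the context
$x:^0\star,\,y:^1x$ we have $y:^1x$, so AbsTm and AbsTy give
$\vdash\lambda x.\,\lambda y.\,y:^1T$. The type variable sits at level $0$, the
variable $y$ at the level of the function. With a definition
$\mathrm{id}:^1T:=\lambda x.\,\lambda y.\,y$, displacement allows the identity to
be applied to itself at level~$2$: by Const,
$\mathrm{id}^{+1}:^2\Pi x:^1\star.\,x\to x$; by AppTy with $T:^1\star$,
$\mathrm{id}^{+1}\,T:^2T\to T$; and $\mathrm{id}^{+0}:^2T$ by Const, so AppTm gives
$\mathrm{id}^{+1}\,T\,\mathrm{id}^{+0}:^2T$.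
\end{example}

\paragraph{Results.} The first theorem contains the conjecture of \cite{stratt}.

\begin{theorem}\label{thm:main}
For every $\Delta$ with $\vdash\Delta$ there are no $b,k$ with
$\Delta;\cdot\vdash b:^k\perp$. Moreover (canonicity), if
$\Delta;\cdot\vdash a:^kA$, then by $\beta$-reduction and unfolding of definitions,
applied anywhere in a term, one of the following holds:
\begin{itemize}
\item $A$ reduces to $\star$, and $a$ reduces to a term of the form $\star$,
$\perp$, $B\to C$ or $\Pi x:^iB.\,C$;
\item $A$ reduces to a term $B\to C$ or $\Pi x:^iB.\,C$, and $a$ reduces to an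
abstraction.
\end{itemize}
\end{theorem}

The second theorem asks what is needed of the levels and of the side condition
$j<k$. It shows that well-foundedness of the levels is irrelevant, and that
strictness is indispensable already at a single level.

\begin{theorem}\label{thm:levels}
Let $(L,\le)$ be a nonempty partial order with strict part $<$. Let $M$ be a
monoid, written additively, acting on $L$ from the right,
$(k,i)\mapsto k+i$, such that $j<k$ implies $j+i<k+i$. Let $R\subseteq{\le}$ be any
relation on $L$. Let $\mathrm{StraTT}(L,M,R)$ be StraTT with levels in $L$,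
displacements in $M$, $(c^{+j})^{+i}=c^{+(j+i)}$, and with the side condition $j<k$
of Pi, AbsTy and AppTy replaced by $j\mathrel{R}k$. This system is consistent if and
only if $R$ is irreflexive.
\end{theorem}

The side conditions of Var and Const remain $j\le k$ and $j+i\le k$. StraTT is the
case $L=M=\mathbb N$, $R={<}$. Theorem~\ref{thm:main} does not depend
on Theorem~\ref{thm:levels}. The ``only if'' half of Theorem~\ref{thm:levels} uses
Girard's paradox as a known result, stated where it is used; everything else is
proved in full.

\section{The idea at levels 0 and 1}\label{sec:idea}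

This section is an informal guide; the proofs start in Section~\ref{sec:syntax}.
There are no definitions here ($\Delta=\cdot$), and we write
$\Gamma\vdash a:^kA$.

\paragraph{Level 0.} No level $j$ satisfies $j<0$, so Pi, AbsTy and AppTy never
conclude at level~$0$, and the typing premises of the other rules are then at level
$0$ too. Level $0$ is a theory of non-dependent functions with $\star:\star$, and
it has a simple model. Let $U$ be the least set of closed terms that contains every
closed $A$ with $A\equiv\star$, or $A\equiv\perp$, or $A\equiv B\to C$ for some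
$B,C\in U$. For $A\in U$ define a set $\mathrm{el}(A)$ of closed terms by
$\mathrm{el}(\star)=U$, $\mathrm{el}(\perp)=\emptyset$,
\[
t\in\mathrm{el}(B\to C)\iff t\,s\in\mathrm{el}(C)\text{ for all }s\in\mathrm{el}(B),
\]
and $\mathrm{el}(A)=\mathrm{el}(A')$ whenever $A\equiv A'$. The sets
$\mathrm{el}(A)$ are themselves closed under $\equiv$. If $\sigma$ replaces the
variables of $\Gamma$ by closed terms,
with $B\sigma\in U$ and $x\sigma\in\mathrm{el}(B\sigma)$ for every $x:^0B$ in
$\Gamma$, then $\Gamma\vdash a:^0A$ implies $A\sigma\in U$ and
$a\sigma\in\mathrm{el}(A\sigma)$. This is an induction on the derivation. Var is the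
assumption on $\sigma$. For Type, $\star\in\mathrm{el}(\star)$ says only that
$\star\in U$. Bottom and Arrow are clauses of $U$, and AppTm is the definition of
$\mathrm{el}$. For AbsTm, $(\lambda x.\,b)\sigma\,s\equiv b\sigma[x\mapsto s]$,
which is in $\mathrm{el}(B\sigma)$ whenever $s\in\mathrm{el}(A\sigma)$. Conv holds
because $\mathrm{el}(A)$ depends only on the $\equiv$-class of $A$. In Absurd the
induction hypothesis places a term in $\emptyset$, so no such $\sigma$ exists. In
particular no closed term has type $\perp$ at level~$0$. The axiom $\star:\star$ is
harmless here because no clause of $U$ quantifies over the elements of a type.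

\paragraph{Level 1.} Now take $T=\Pi x:^0\star.\,x\to x$ from
Example~\ref{ex:id}, and enlarge $U$ by a clause for $\Pi$. When should $T$ be in
$U$? Requiring $s\to s\in U$ for all
$s\in\mathrm{el}(\star)=U$ is circular. The requirement becomes harder as $U$ grows,
so ``the least $U$'' is no longer defined by a monotone operator; and to define the
elements of, say, $\Pi x:^0\star.\,x$, one would need those of every type in $U$,
including this one. But the annotation $0$ announces that $x$ will only ever be
instantiated by terms typable at level~$0$. So we ask instead: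
\[
b\to b\in U\quad\text{for every closed }b\text{ with }\vdash b:^0\star .
\]
The set of such $b$ is determined by the syntax, before $U$ is defined, so there is
no circularity. The condition holds: the argument for level $0$ works unchanged for
the larger $U$, so every such $b$ is in $U$, hence $b\to b\in U$. Similarly
$\lambda x.\,\lambda y.\,y$ should be an
element of $T$, because $(\lambda x.\,\lambda y.\,y)\,b\equiv\lambda y.\,y$ maps
$\mathrm{el}(b)$ to itself for each such $b$.

Could arrows be read syntactically as well, so that $A\to B$ at level $k$ ranges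
over closed terms of type $A$ typable at level $k$? Then its meaning would depend on
$k$. But a variable $f:^0A\to B$ may be used at level $1$, where it must accept
arguments of level~$1$, and an element in the level-$0$ sense promises nothing about
them. So arrows range over semantic elements, a notion independent of the level.

\paragraph{Variables.} For open terms both readings occur together. Consider a
judgement of level $k$ and an entry $x:^iA$ of its context.
\begin{itemize}
\item If $i<k$, then $x$ may occur in an argument of a dependent function. Such
arguments must remain typable after substitution, so $x$ must be replaced by a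
closed term \emph{typable} at level $i$. If $x$ is also used at level $k$, we need
this term to be a semantic element; that is what the theorem at the lower level $i$,
applied to the closed term, says.
\item If $i=k$, then $x$ cannot be used below level $k$, so in particular not in an
argument of a dependent function. Hence $x$ may be replaced by any semantic element,
typable or not; this is what AbsTm needs.
\item If $i>k$, then $x$ cannot be used at all, and nothing is required.
\end{itemize}
The strict inequality $j<k$ for dependent functions separates the first two cases. If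
$j=k$ were allowed, $A=\Pi x:^0\star.\,x$ would be typable at level $0$, hence one
of its own instances: for $A$ to be in $U$, it would have to have entered $U$ before
itself.

\section{The calculus without definitions}\label{sec:syntax}

The next lemmas give the two syntactic inputs of the model: types have unique
shapes up to conversion, and typing survives substitution and raising of levels.

\paragraph{What is used about levels.} With Section~\ref{sec:levels} in mind, we
record that Sections~\ref{sec:syntax}--\ref{sec:fund} use only this: $\le$ is a
partial order with strict part $<$; displacement preserves $<$, hence $\le$; and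
displacements form a monoid acting on levels, so that $k+0=k$ and
$(k+j)+i=k+(j+i)$. Well-foundedness of $<$ is used once, in
Proposition~\ref{prop:fund}.

\paragraph{Conventions.} The following hold by immediate inductions on derivations.
\begin{itemize}
\item A derivation of $\Delta;\Gamma\vdash a:^kA$ contains derivations of
$\Delta\vdash\Gamma$ and $\vdash\Delta$: follow the first premises.
\item If $\Delta;\Gamma\vdash a:^kA$, then
$\mathrm{FV}(a)\cup\mathrm{FV}(A)\subseteq\mathrm{dom}\,\Gamma$; all constants in
$a,A,\Gamma$ are declared in $\Delta$; and the free variables of the type of an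
entry of $\Gamma$ are among the earlier entries.
\item Applying a permutation of variables to a derivation gives a derivation of the
same height. If $\Gamma,x:^jA\vdash b:^kB$ and $y$ is fresh, then $x,y$ do not occur
in $\Gamma,A$, and exchanging $x$ and $y$ gives
$\Gamma,y:^jA\vdash b\{y/x\}:^kB\{y/x\}$ with the same height. So, in inductions on
height, bound variables may be chosen fresh.
\end{itemize}
The \emph{pure calculus} is the case $\Delta=\cdot$. In it we write
$\Gamma\vdash a:^kA$, and $a\equiv b$ for $\cdot\vdash a\equiv b$; we call $\Gamma$
well formed if $\cdot\vdash\Gamma$. The rule Const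
does not occur. The relation $\equiv$ is the equivalence closure of
$\beta$-reduction, applied anywhere in a term; constants in raw terms are inert
atoms for it. It is stable under substitution, since
$((\lambda x.\,b)\,a)\sigma\equiv(b\sigma)\{a\sigma/x\}=(b\{a/x\})\sigma$ for fresh
$x$.

\begin{lemma}[Confluence]\label{lem:conf}
$\beta$-reduction on raw terms is confluent. Hence:
\begin{enumerate}
\item[(a)] Terms of different shapes among $\star$, $\perp$, $B\to C$,
$\Pi x:^iB.\,C$ are not convertible.
\item[(b)] $B\to C\equiv B'\to C'$ implies $B\equiv B'$ and $C\equiv C'$; and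
$\Pi x:^iB.\,C\equiv\Pi x:^{i'}B'.\,C'$ implies $i=i'$, $B\equiv B'$ and
$C\equiv C'$.
\item[(c)] A term convertible to a term headed by $\star$, $\perp$, $\to$, $\Pi$ or
$\lambda$ reduces to a term with that head.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Rrightarrow$ (parallel reduction) be the least relation that is reflexive on
variables, constants, $\star$ and $\perp$, compatible with all constructors, and
satisfies $(\lambda x.\,b)\,a\Rrightarrow b'\{a'/x\}$ whenever $b\Rrightarrow b'$
and $a\Rrightarrow a'$ (``contraction''). A $\beta$-step is a $\Rrightarrow$-step,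
and a $\Rrightarrow$-step is a finite sequence of $\beta$-steps.

(i) \emph{If $b\Rrightarrow b'$ and $a\Rrightarrow a'$, then
$b\{a/x\}\Rrightarrow b'\{a'/x\}$.} Induct on $b\Rrightarrow b'$. If $b=b'=x$, use
$a\Rrightarrow a'$; other atoms are unchanged; compatibility cases follow from the
induction hypothesis. For a contraction $(\lambda y.\,c)\,d\Rrightarrow c'\{d'/y\}$
with $y$ fresh, the induction hypothesis gives
\[
(\lambda y.\,c\{a/x\})\,d\{a/x\}\Rrightarrow c'\{a'/x\}\{d'\{a'/x\}/y\}
=c'\{d'/y\}\{a'/x\}.
\]

(ii) \emph{Define $t^*$ by $((\lambda x.\,b)\,a)^*=b^*\{a^*/x\}$ and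
homomorphically otherwise. Then $t\Rrightarrow t'$ implies $t'\Rrightarrow t^*$.}
Induct on the size of $t$. Let $t=(\lambda x.\,b)\,a$. If $t'=b'\{a'/x\}$ with
$b\Rrightarrow b'$, $a\Rrightarrow a'$, then $b'\Rrightarrow b^*$ and
$a'\Rrightarrow a^*$, and (i) gives $t'\Rrightarrow b^*\{a^*/x\}$. Otherwise
$t'=(\lambda x.\,b')\,a'$ with $b\Rrightarrow b'$, $a\Rrightarrow a'$; again
$b'\Rrightarrow b^*$ and $a'\Rrightarrow a^*$, and one contraction gives
$t'\Rrightarrow b^*\{a^*/x\}$. If $t$ is not a redex, the step is a reflexivity step
on an atom or a compatibility step; in the latter case the induction hypothesis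
applies to the components.

By (ii), $\Rrightarrow$ has the diamond property. Its reflexive-transitive closure
is that of $\beta$-reduction, which is therefore confluent, and convertible terms
have a common reduct. Every reduct of a term headed by
$\star,\perp,\to,\Pi$ or $\lambda$ has the same head, with the same level annotation
in the case of $\Pi$, and its components are reducts of the original components.
This gives (a)--(c).
\end{proof}

\begin{lemma}[Inversion]\label{lem:inv}
If $\Gamma\vdash A\to B:^kC$, then $\Gamma\vdash A:^k\star$ and
$\Gamma\vdash B:^k\star$.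
\end{lemma}

\begin{proof}
The last rule is Arrow or Conv, and Conv keeps subject, context and level. Induct on
the derivation.
\end{proof}

\begin{lemma}[Weakening]\label{lem:weak}
If $\Gamma\vdash a:^kA$, $\Gamma'$ is well formed, and every entry of $\Gamma$ is an
entry of $\Gamma'$, then $\Gamma'\vdash a:^kA$.
\end{lemma}

\begin{proof}
Induct on the height of the derivation, with bound variables fresh for $\Gamma'$.
For Var, Type and Bottom, the premises hold for $\Gamma'$. For AppTy, Arrow, AppTm,
Conv and Absurd, the context is the same in all premises: apply the induction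
hypothesis and the rule. For Pi and AbsTy, the induction hypothesis gives
$\Gamma'\vdash A:^j\star$, so $\Gamma',x:^jA$ is well formed and the induction
hypothesis applies to the other premise. For AbsTm, it gives
$\Gamma'\vdash A\to B:^k\star$, so $\Gamma'\vdash A:^k\star$ by
Lemma~\ref{lem:inv}; thus $\Gamma',x:^kA$ is well formed and the induction
hypothesis applies to the body.
\end{proof}

Next we need to raise the level of a judgement. Floating functions make this less
obvious than it looks. Raising the conclusion of AbsTm from $k$ to $k'$ turns the
premise $\Gamma,x:^kA\vdash b:^kB$ into $\Gamma,x:^{k'}A\vdash b:^{k'}B$, and this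
is not weakening: a variable of higher level is \emph{less} usable. It works because
an entry $x:^kA$ can be used only at levels at least $k$, hence within a derivation
of level $k$ only at level $k$ itself, which is being raised. Subderivations at
lower levels, fixed by the annotations of $\Pi$, must stay where they are. So the
right operation leaves the levels below $k$ alone and moves $k$ to $k'$. We prove it
together with substitution.

\begin{lemma}[Promotion and substitution]\label{lem:prom}
Let $k\le k'$. For $m\le k$ put $f(m)=m$ if $m<k$, and $f(k)=k'$. Let $\Gamma'$ be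
well formed, and let $\sigma$ map $\mathrm{dom}\,\Gamma$ to terms such that
\begin{equation}\label{eq:dagger}
\Gamma'\vdash x\sigma:^{f(m)}B\sigma\quad
\text{for every }x:^lB\in\Gamma\text{ and every }m\text{ with }l\le m\le k .
\end{equation}
If $m\le k$ and $\Gamma\vdash a:^mA$, then $\Gamma'\vdash a\sigma:^{f(m)}A\sigma$.
\end{lemma}

\begin{proof}
Note that $m\le f(m)$, that $f$ is monotone, and that $j<m\le k$ implies
$f(j)=j<f(m)$. In a rule with conclusion at level $m\le k$, all typing premises have
level at most $m$. Induct on the height of the derivation, for all $\Gamma'$ and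
$\sigma$, with bound variables fresh for $\Gamma'$ and $\sigma$.

\emph{Var.} This is \eqref{eq:dagger}. \emph{Type, Bottom.} $\Gamma'$ is well
formed. \emph{Arrow, AppTm, Absurd.} All premises have the level $m$ and the context
of the conclusion: apply the induction hypothesis and the rule. \emph{Conv.} The
same, as $\equiv$ is stable under substitution.

\emph{Pi, AbsTy}, with domain $x:^jA$, $j<m$. The induction hypothesis gives
$\Gamma'\vdash A\sigma:^j\star$, so $\Gamma',x:^jA\sigma$ is well formed. The
substitution $\sigma[x\mapsto x]$ satisfies \eqref{eq:dagger} for $\Gamma,x:^jA$ and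
target $\Gamma',x:^jA\sigma$: for old entries by Lemma~\ref{lem:weak}; for $x$ and
$j\le m'\le k$ by Var, since $j\le m'\le f(m')$. Apply the induction hypothesis to
the other premise, and then the same rule, whose side condition is $j<f(m)$.

\emph{AppTy}, with $\Gamma\vdash b:^m\Pi x:^jA.\,B$ and $\Gamma\vdash a:^jA$, $j<m$.
The induction hypothesis gives
$\Gamma'\vdash b\sigma:^{f(m)}\Pi x:^jA\sigma.\,B\sigma$ and
$\Gamma'\vdash a\sigma:^jA\sigma$. As $j<f(m)$, AppTy applies, and
$(B\sigma)\{a\sigma/x\}=(B\{a/x\})\sigma$.

\emph{AbsTm}, with $\Gamma\vdash A\to B:^m\star$ and $\Gamma,x:^mA\vdash b:^mB$. The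
induction hypothesis gives $\Gamma'\vdash A\sigma\to B\sigma:^{f(m)}\star$, so
$\Gamma',x:^{f(m)}A\sigma$ is well formed by Lemma~\ref{lem:inv}. The substitution
$\sigma[x\mapsto x]$ satisfies \eqref{eq:dagger} for $\Gamma,x:^mA$ and this target:
for old entries by Lemma~\ref{lem:weak}; for $x$ and $m\le m'\le k$ by Var, since
$f(m)\le f(m')$. Apply the induction hypothesis to the body, then AbsTm.
\end{proof}

\begin{corollary}\label{cor:prom}
\begin{enumerate}
\item[(a)] If $\vdash a:^kA$ (empty context) and $k\le k'$, then
$\vdash a:^{k'}A$.
\item[(b)] Let $\sigma$ map $\mathrm{dom}\,\Gamma$ to closed terms such that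
$\vdash x\sigma:^lB\sigma$ for every $x:^lB\in\Gamma$ with $l\le m$, with no
condition on the other entries. If $\Gamma\vdash a:^mA$, then
$\vdash a\sigma:^mA\sigma$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Lemma~\ref{lem:prom} with $\Gamma=\Gamma'=\cdot$ and $m=k$. (b)
Lemma~\ref{lem:prom} with $k=k'=m$, so that $f$ is the identity, and
$\Gamma'=\cdot$; condition \eqref{eq:dagger} holds by (a).
\end{proof}

\begin{lemma}[Displacement]\label{lem:disp}
In the pure calculus, $\Gamma\vdash a:^kA$ implies
$\Gamma^{+i}\vdash a^{+i}:^{k+i}A^{+i}$, where $\Gamma^{+i}$ replaces each entry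
$x:^jB$ by $x:^{j+i}B^{+i}$. If $\Gamma$ is well formed, so is $\Gamma^{+i}$.
\end{lemma}

\begin{proof}
By induction on $b$, $(b\{a/x\})^{+i}=b^{+i}\{a^{+i}/x\}$. So displacement maps a
$\beta$-redex and its contractum to a $\beta$-redex and its contractum; since it
commutes with the constructors, $a\equiv b$ implies $a^{+i}\equiv b^{+i}$. It does
not change free variables. Now induct simultaneously on the derivations of both
kinds of judgement: every rule instance is mapped to an instance of the same rule.
In Var, $j\le k$ gives $j+i\le k+i$. In Pi, AbsTy and AppTy, $j<k$ gives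
$j+i<k+i$, and $j+i$ is the displaced annotation of $\Pi$; in AppTy moreover
$B^{+i}\{a^{+i}/x\}=(B\{a/x\})^{+i}$. Conv uses stability of $\equiv$. The remaining
rules have no side conditions on levels and commute with displacement.
\end{proof}

\section{Eliminating definitions}\label{sec:defs}

Unfolding all definitions turns a derivation into a pure one. Displacement and
promotion of closed terms are what the rule Const needs.

Let $\vdash\Delta$. We define $|t|=|t|_\Delta$ by recursion on the length of
$\Delta$ and then on $t$. It commutes with all constructors and binders. For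
$c:^jA:=a$ in $\Delta$, let $\Delta_0$ be the part of $\Delta$ preceding this
declaration and put $|c^{+i}|_\Delta=(|a|_{\Delta_0})^{+i}$. Undeclared constants are
left unchanged. As $\Delta_0;\cdot\vdash a:^jA$ and $\Delta_0;\cdot\vdash A:^j\star$,
the terms $a,A$ are closed and mention only constants of $\Delta_0$, so
$|a|_\Delta=|a|_{\Delta_0}$ and $|A|_\Delta=|A|_{\Delta_0}$. We have:
\begin{enumerate}
\item[(1)] $|t^{+i}|=|t|^{+i}$, because $(u^{+j})^{+i}=u^{+(j+i)}$ for all terms
$u$.
\item[(2)] $|b\{a/x\}|=|b|\{|a|/x\}$, because unfoldings of declared constants are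
closed.
\item[(3)] $\Delta\vdash a\equiv b$ implies $|a|\equiv|b|$ in the pure calculus:
the $\beta$ case is (2), and for an unfolding $c^{+i}\equiv a^{+i}$ we have
$|c^{+i}|=|a|^{+i}=|a^{+i}|$ by (1).
\item[(4)] $t$ reduces to $|t|$ by unfolding definitions: $c^{+i}$ unfolds to
$a^{+i}$, which mentions only constants of $\Delta_0$ and hence, by induction on the
length of the signature, reduces to $|a^{+i}|=|c^{+i}|$.
\end{enumerate}
Write $|\Gamma|$ for $\Gamma$ with every type $B$ replaced by $|B|$.

\begin{lemma}\label{lem:unfold}
If $\Delta;\Gamma\vdash a:^kA$, then $|\Gamma|\vdash|a|:^k|A|$ in the pure calculus.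
If $\Delta\vdash\Gamma$, then $|\Gamma|$ is well formed.
\end{lemma}

\begin{proof}
Induct on the length of $\Delta$, and for fixed $\Delta$ simultaneously on
derivations.

\emph{Const.} Let $\Delta\vdash\Gamma$, $c:^jA:=a\in\Delta$ and $j+i\le k$. From
$\vdash\Delta$ we get $\Delta_0;\cdot\vdash a:^jA$ with $\Delta_0$ shorter, so
$\vdash|a|:^j|A|$ by the outer induction hypothesis. Lemma~\ref{lem:disp} gives
$\vdash|a|^{+i}:^{j+i}|A|^{+i}$, and Corollary~\ref{cor:prom}(a) gives
$\vdash|a|^{+i}:^k|A|^{+i}$. Since $|\Gamma|$ is well formed by the inner induction
hypothesis, Lemma~\ref{lem:weak} and (1) give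
$|\Gamma|\vdash|c^{+i}|:^k|A^{+i}|$.

AppTy uses (2) and Conv uses (3). In all other rules, including context formation,
apply the same rule to the translated premises: $|\cdot|$ commutes with the
constructors and adds no free variables.
\end{proof}

\section{The model}\label{sec:model}

From here to the end of the proof of Proposition~\ref{prop:fund}, all typing and
conversion is in the
pure calculus. For a closed term $B$ and a level $i$ let
\[
\mathrm{Tm}_i(B)=\{\,b\text{ closed}\mid\ \vdash b:^iB'\text{ for some closed }
B'\equiv B\,\}.
\]
The term $B$ need not be typable; we close under conversion so that $B\equiv B'$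
implies $\mathrm{Tm}_i(B)=\mathrm{Tm}_i(B')$.

\begin{definition}\label{def:U}
Let $U$ be the least set of closed terms such that a closed term $A$ is in $U$
whenever one of the following holds:
\begin{enumerate}
\item[(U1)] $A\equiv\star$;
\item[(U2)] $A\equiv\perp$;
\item[(U3)] $A\equiv B\to C$ with $B,C\in U$;
\item[(U4)] $A\equiv\Pi x:^iB.\,C$ with $B$ closed, $\mathrm{FV}(C)\subseteq\{x\}$,
and $C\{b/x\}\in U$ for all $b\in\mathrm{Tm}_i(B)$.
\end{enumerate}
\end{definition}

Since $\mathrm{Tm}_i$ is defined from syntactic typing and does not mention $U$, the
operator on sets of closed terms given by (U1)--(U4) is monotone, so $U$ exists. It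
is the union of stages $U_\alpha$, for ordinals $\alpha$, where $U_\alpha$ is
obtained by applying the operator to $\bigcup_{\beta<\alpha}U_\beta$. The \emph{rank}
of $A\in U$ is the least $\alpha$ with $A\in U_\alpha$. We use the rank to define
elements by recursion, and for this the components in (U3) and (U4) must not matter.

\begin{lemma}\label{lem:rank}
$U$ is closed under $\equiv$ between closed terms, and rank is $\equiv$-invariant.
Each $A\in U$ falls under exactly one clause. Moreover, let $A\in U$.
\begin{enumerate}
\item[(a)] If $A\equiv B\to C$ with $B,C$ closed, then $B,C$ are in $U$ and have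
smaller rank than $A$.
\item[(b)] If $A\equiv\Pi x:^iB.\,C$ with $B$
closed and $\mathrm{FV}(C)\subseteq\{x\}$, then for every $b\in\mathrm{Tm}_i(B)$ the
term $C\{b/x\}$ is in $U$ and has smaller rank than $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
The clauses are stated up to $\equiv$, so every $U_\alpha$ is closed under $\equiv$.
This gives the first sentence. The clauses exclude each other by
Lemma~\ref{lem:conf}(a). Let $A$ have rank $\alpha$ and put
$V=\bigcup_{\beta<\alpha}U_\beta$, which is closed under $\equiv$. Then $A$
satisfies one of the clauses with $V$ in place of $U$.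

(a) By Lemma~\ref{lem:conf}(a) the clause is (U3): $A\equiv B_0\to C_0$ for some
$B_0,C_0\in V$. By Lemma~\ref{lem:conf}(b),
$B\equiv B_0$ and $C\equiv C_0$, so $B,C\in V$.

(b) By Lemma~\ref{lem:conf}(a) the clause is (U4), and by Lemma~\ref{lem:conf}(b) it
holds for some $\Pi x:^iB_0.\,C_0\equiv A$ with the same $i$, where $B\equiv B_0$ and
$C\equiv C_0$. For
$b\in\mathrm{Tm}_i(B)=\mathrm{Tm}_i(B_0)$ we have $C_0\{b/x\}\in V$ and
$C\{b/x\}\equiv C_0\{b/x\}$, so $C\{b/x\}\in V$.
\end{proof}

\begin{definition}\label{def:el}
For $A\in U$ define a set $\mathrm{el}(A)$ of closed terms by recursion on the rank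
of $A$. Let $t$ be a closed term.
\begin{itemize}
\item If $A\equiv\star$, then $\mathrm{el}(A)=U$.
\item If $A\equiv\perp$, then $\mathrm{el}(A)=\emptyset$.
\item If $A\equiv B\to C$ with $B,C$ closed, then $t\in\mathrm{el}(A)$ iff $t$ is
convertible to an abstraction and $t\,s\in\mathrm{el}(C)$ for all
$s\in\mathrm{el}(B)$.
\item If $A\equiv\Pi x:^iB.\,C$ with $B$ closed and $\mathrm{FV}(C)\subseteq\{x\}$,
then $t\in\mathrm{el}(A)$ iff $t$ is convertible to an abstraction and
$t\,b\in\mathrm{el}(C\{b/x\})$ for all $b\in\mathrm{Tm}_i(B)$.
\end{itemize}
\end{definition}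

The sets on the right-hand sides are available by Lemma~\ref{lem:rank}. Along with
the recursion one proves, by induction on rank, that $\mathrm{el}(A)$ does not depend
on the chosen components, and that
$A\equiv A'$ implies $\mathrm{el}(A)=\mathrm{el}(A')$. Indeed, two choices, for $A$
or for $A$ and $A'$, are
related by $B\equiv B'$, $C\equiv C'$ (and equal $i$) by Lemma~\ref{lem:conf}(b). In
the arrow case $\mathrm{el}(B)=\mathrm{el}(B')$ and
$\mathrm{el}(C)=\mathrm{el}(C')$ by
induction. In the $\Pi$ case $\mathrm{Tm}_i(B)=\mathrm{Tm}_i(B')$, and
$C\{b/x\}\equiv C'\{b/x\}$ have equal $\mathrm{el}$ by induction.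

Thus the meaning of a type does not depend on the level at which it is used. The
condition ``convertible
to an abstraction'' is not needed for consistency; it yields canonicity.

\begin{lemma}\label{lem:conv}
If $t\in\mathrm{el}(A)$ and $t'\equiv t$ is closed, then $t'\in\mathrm{el}(A)$.
\end{lemma}

\begin{proof}
Induct on the rank of $A$. For $A\equiv\star$, $U$ is closed under $\equiv$. For
$A\equiv\perp$ there is no such $t$. In the function cases $t'$ is convertible to an
abstraction because $t$ is, and $t'\,s\equiv t\,s$, so the induction hypothesis
applies to $C$, respectively to $C\{s/x\}$.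
\end{proof}

\section{Soundness and the proof of Theorem~\ref{thm:main}}\label{sec:fund}

The discussion of variables in Section~\ref{sec:idea} becomes the following
definition.

\begin{definition}
$\sigma\models_k\Gamma$ means that $\sigma$ maps $\mathrm{dom}\,\Gamma$ to closed
terms and that, for each $x:^iB\in\Gamma$:
\begin{itemize}
\item if $i<k$, then $\vdash x\sigma:^iB\sigma$ (syntactic typing);
\item if $i=k$, then $B\sigma\in U$ and $x\sigma\in\mathrm{el}(B\sigma)$;
\item otherwise there is no condition.
\end{itemize}
\end{definition}

Such a $\sigma$ may put untypable terms for variables of level $k$. Nevertheless it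
preserves typing below level~$k$:
\begin{equation}\label{eq:ddagger}
\Gamma\vdash a:^iA,\quad i<k,\quad\sigma\models_k\Gamma\qquad\Longrightarrow\qquad
\vdash a\sigma:^iA\sigma .
\end{equation}
Indeed, each entry $x:^lB$ of $\Gamma$ with $l\le i$ has $l<k$, so
$\vdash x\sigma:^lB\sigma$, and Corollary~\ref{cor:prom}(b) applies with $m=i$.

\begin{proposition}[Soundness]\label{prop:fund}
If $\Gamma\vdash a:^kA$ and $\sigma\models_k\Gamma$, then $A\sigma\in U$ and
$a\sigma\in\mathrm{el}(A\sigma)$.
\end{proposition}

\begin{proof}
Well-founded induction on $k$, and for fixed $k$ induction on the derivation, for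
all $\sigma$. Write IH$_<$ for the proposition at all levels below $k$, and IH for
the inner hypothesis. Premises at level $k$ are handled by the IH, and premises at
lower levels by \eqref{eq:ddagger}. In the rules that bind $x$ we have
$x\notin\mathrm{dom}\,\Gamma$; since $\sigma$ has closed values,
$(b\sigma)\{s/x\}=b\sigma[x\mapsto s]$ for closed $s$.

\emph{Var}, $x:^iA\in\Gamma$ with $i\le k$. If $i=k$, the claim is part of
$\sigma\models_k\Gamma$. If $i<k$, then $\vdash x\sigma:^iA\sigma$. This is a
judgement of level $i<k$ in the empty context, so IH$_<$ with the empty substitution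
gives $A\sigma\in U$ and $x\sigma\in\mathrm{el}(A\sigma)$.

\emph{Type, Bottom.} $\star\in U$, and $\star,\perp\in U=\mathrm{el}(\star)$.

\emph{Pi}, from $\Gamma\vdash A:^i\star$ and $\Gamma,x:^iA\vdash B:^k\star$ with
$i<k$. Let $b\in\mathrm{Tm}_i(A\sigma)$, so $\vdash b:^iA'$ with
$A'\equiv A\sigma$. By \eqref{eq:ddagger}, $\vdash A\sigma:^i\star$, so
$\vdash b:^iA\sigma$ by Conv. Hence
\begin{equation}\label{eq:ext}
\sigma[x\mapsto b]\models_k\Gamma,x:^iA\qquad
\text{for all }b\in\mathrm{Tm}_i(A\sigma),
\end{equation}
and the IH gives $B\sigma[x\mapsto b]\in\mathrm{el}(\star)=U$. By (U4),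
$(\Pi x:^iA.\,B)\sigma\in U=\mathrm{el}(\star)$.

\emph{AbsTy}, from $\Gamma\vdash A:^i\star$ and $\Gamma,x:^iA\vdash b:^kB$ with
$i<k$. As before, \eqref{eq:ext} holds. So for every $s\in\mathrm{Tm}_i(A\sigma)$
the IH gives $B\sigma[x\mapsto s]\in U$ and
$b\sigma[x\mapsto s]\in\mathrm{el}(B\sigma[x\mapsto s])$. By (U4),
$(\Pi x:^iA.\,B)\sigma\in U$. Since $(\lambda x.\,b)\sigma\,s\equiv
b\sigma[x\mapsto s]$, Lemma~\ref{lem:conv} gives
$(\lambda x.\,b)\sigma\,s\in\mathrm{el}(B\sigma[x\mapsto s])$ for all such $s$. As
$(\lambda x.\,b)\sigma$ is an abstraction, it is in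
$\mathrm{el}((\Pi x:^iA.\,B)\sigma)$.

\emph{AppTy}, from $\Gamma\vdash b:^k\Pi x:^iA.\,B$ and $\Gamma\vdash a:^iA$ with
$i<k$. By the IH, $(\Pi x:^iA.\,B)\sigma\in U$ and
$b\sigma\in\mathrm{el}((\Pi x:^iA.\,B)\sigma)$. By \eqref{eq:ddagger},
$a\sigma\in\mathrm{Tm}_i(A\sigma)$. Hence
$(B\{a/x\})\sigma=(B\sigma)\{a\sigma/x\}\in U$ by Lemma~\ref{lem:rank}(b), and
$b\sigma\,a\sigma\in\mathrm{el}((B\{a/x\})\sigma)$.

\emph{Arrow.} By the IH, $A\sigma,B\sigma\in\mathrm{el}(\star)=U$; use (U3).

\emph{AbsTm}, from $\Gamma\vdash A\to B:^k\star$ and $\Gamma,x:^kA\vdash b:^kB$. By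
the IH, $A\sigma\to B\sigma\in\mathrm{el}(\star)=U$, so $A\sigma,B\sigma\in U$ by
Lemma~\ref{lem:rank}(a). For $s\in\mathrm{el}(A\sigma)$ we have
$\sigma[x\mapsto s]\models_k\Gamma,x:^kA$, so the IH gives
$b\sigma[x\mapsto s]\in\mathrm{el}(B\sigma)$, as $x\notin\mathrm{FV}(B)$. By
Lemma~\ref{lem:conv}, $(\lambda x.\,b)\sigma\,s\in\mathrm{el}(B\sigma)$. As
$(\lambda x.\,b)\sigma$ is an abstraction, it is in $\mathrm{el}((A\to B)\sigma)$.

\emph{AppTm.} By the IH, $b\sigma\in\mathrm{el}(A\sigma\to B\sigma)$ with
$A\sigma\to B\sigma\in U$, so $B\sigma\in U$ by Lemma~\ref{lem:rank}(a); and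
$a\sigma\in\mathrm{el}(A\sigma)$.
So $b\sigma\,a\sigma\in\mathrm{el}(B\sigma)$.

\emph{Conv.} By the IH, $B\sigma\in\mathrm{el}(\star)=U$ and
$a\sigma\in\mathrm{el}(A\sigma)$. As $A\sigma\equiv B\sigma$,
$\mathrm{el}(A\sigma)=\mathrm{el}(B\sigma)$.

\emph{Absurd.} The IH would give $b\sigma\in\mathrm{el}(\perp)=\emptyset$, so there
is no $\sigma\models_k\Gamma$ and nothing to prove.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $\Delta;\cdot\vdash b:^k\perp$. By Lemma~\ref{lem:unfold},
$\vdash|b|:^k\perp$ in the pure calculus. Proposition~\ref{prop:fund}, with the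
empty context and substitution, gives $|b|\in\mathrm{el}(\perp)=\emptyset$, a
contradiction.

For canonicity, let $\Delta;\cdot\vdash a:^kA$. In the same way, $|A|\in U$ and
$|a|\in\mathrm{el}(|A|)$, so $|A|\not\equiv\perp$. If $|A|\equiv\star$, then
$|a|\in U$, so $|a|$ is convertible to a term of the form $\star$, $\perp$, $B\to C$
or $\Pi x:^iB.\,C$. Otherwise $|A|\equiv B\to C$ or $|A|\equiv\Pi x:^iB.\,C$, and
$|a|$ is convertible to an abstraction. By Lemma~\ref{lem:conf}(c), $|A|$ and $|a|$
$\beta$-reduce to terms of these shapes; by (4) of Section~\ref{sec:defs}, $A$ and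
$a$ reduce to $|A|$ and $|a|$ by unfolding.
\end{proof}

\begin{remark}
Strictness of $j<k$ enters the soundness proof through \eqref{eq:ddagger}. If $i=k$
were allowed in AppTy, the argument $a$ could contain variables of level $k$, which
$\sigma$ replaces by semantic and possibly untypable terms, and $a\sigma$ need not
be in $\mathrm{Tm}_k(A\sigma)$. By Theorem~\ref{thm:levels} there is no way around
this.
\end{remark}

\section{General levels: proof of Theorem~\ref{thm:levels}}\label{sec:levels}

\paragraph{If $R$ is irreflexive, the system is consistent.}
As $R\subseteq{\le}$ is irreflexive, $R\subseteq{<}$. So every derivation of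
$\mathrm{StraTT}(L,M,R)$ is a derivation of $\mathrm{StraTT}(L,M,<)$, and we may
take $R={<}$. Sections~\ref{sec:syntax} and~\ref{sec:defs} used only the properties
of levels listed at the start of Section~\ref{sec:syntax}, other than
well-foundedness. All of these are among the
assumptions on $L$ and $M$; totality of $\le$ was not used. Hence a derivation of
$\Delta;\cdot\vdash b:^k\perp$ yields a pure derivation of $\vdash|b|:^k\perp$ with
levels in $L$.

Soundness needs induction on levels, and $<$ need not be well founded on $L$. But a
single derivation uses only finitely many levels. Let $L_0\subseteq L$ be the finite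
set of all levels occurring in this pure derivation, on judgements, in contexts and
in annotations of $\Pi$, with the induced order. We claim that it is a derivation of
the pure calculus over $L_0$, with syntax without constants. All terms in it have
annotations in $L_0$ and contain no constants, and the side conditions $j\le k$,
$j<k$ are the same in $L_0$.
For a use of Conv, the conversion might a priori pass through terms with other
levels; but by Lemma~\ref{lem:conf} its two sides have a common $\beta$-reduct, and
$\beta$-reduction introduces no new levels or constants, so the two sides are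
convertible in the smaller syntax.

Since $L_0$ is finite, $<$ is well founded on it. Lemmas~\ref{lem:conf}
to~\ref{lem:prom}, Corollary~\ref{cor:prom} and
Sections~\ref{sec:model}--\ref{sec:fund} through Proposition~\ref{prop:fund} apply to
the pure calculus over $L_0$, with $\mathrm{Tm}_i$, $U$ and $\mathrm{el}$ defined from
that calculus. They do not involve displacement, under which $L_0$ need not be
closed. So $|b|\in\mathrm{el}(\perp)=\emptyset$, a contradiction.

\paragraph{If $R$ is not irreflexive, the system is inconsistent.}
Let $\ell\mathrel{R}\ell$. We embed the pure type system $\lambda{*}$, which has one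
sort $*$, the axiom $*:*$ and the rule $(*,*)$. Explicitly, its rules are: the axiom
$\vdash*:*$; start, $\Gamma,x{:}A\vdash x:A$, and weakening, from $\Gamma\vdash b:B$
to $\Gamma,x{:}A\vdash b:B$, both if $\Gamma\vdash A:*$ and $x$ is fresh; product,
$\Pi x{:}A.\,B:*$ if $A:*$ and $\Gamma,x{:}A\vdash B:*$; abstraction,
$\lambda x{:}A.\,b:\Pi x{:}A.\,B$ if $\Gamma,x{:}A\vdash b:B$ and
$\Pi x{:}A.\,B:*$; application, $b\,a:B\{a/x\}$ if $b:\Pi x{:}A.\,B$ and $a:A$; and
conversion, $a:B$ if $a:A$, $B:*$ and $A,B$ are $\beta$-convertible. The known result
used is Girard's paradox: \emph{there is a closed $M$ with $\vdash M:\Pi p{:}{*}.\,p$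
in $\lambda{*}$} \cite{girard}. Hurkens \cite{hurkens} gives such a term already in
$\lambda U^-$, which maps into $\lambda{*}$ by identifying sorts.

Translate terms by
\begin{gather*}
E(*)=\star,\qquad E(x)=x,\qquad E(\Pi x{:}A.\,B)=\Pi x:^\ell E(A).\,E(B),\\
E(\lambda x{:}A.\,b)=\lambda x.\,E(b),\qquad E(b\,a)=E(b)\,E(a),
\end{gather*}
and contexts entrywise, $x{:}A\mapsto x:^\ell E(A)$. Then
$E(b\{a/x\})=E(b)\{E(a)/x\}$, so $E$ sends $\beta$-convertible terms to
$\equiv$-related terms. We show by induction on derivations that
$\Gamma\vdash a:A$ in $\lambda{*}$ implies $\cdot;E(\Gamma)\vdash E(a):^\ell E(A)$.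
\begin{itemize}
\item The axiom becomes Type, and conversion becomes Conv. Start becomes Var with
$\ell\le\ell$, the context being well formed by the induction hypothesis
$E(A):^\ell\star$.
\item Product becomes Pi, and application becomes AppTy, with $\ell\mathrel{R}\ell$.
\item Weakening becomes Lemma~\ref{lem:weak}, whose proof does not depend on the
side condition of Pi, AbsTy and AppTy; the larger context is well formed as for
start.
\item Abstraction becomes AbsTy with $\ell\mathrel{R}\ell$. Its premise
$E(A):^\ell\star$ follows by inversion from the induction hypothesis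
$\Pi x:^\ell E(A).\,E(B):^\ell\star$: the last rule is Pi or Conv, and Conv keeps
subject, context and level.
\end{itemize}
Hence $\cdot;\cdot\vdash E(M):^\ell\Pi p:^\ell\star.\,p$. By AppTy with
$\perp:^\ell\star$ and $\ell\mathrel{R}\ell$ we get
$\cdot;\cdot\vdash E(M)\,\perp:^\ell\perp$. This completes the proof of
Theorem~\ref{thm:levels}. \qed

\begin{example}
Taking $L=M=\mathbb Z$ with the usual order and addition, and $R={<}$, the theorem
says that StraTT with integer levels is consistent, although its levels descend
without end. On the other hand, taking for $R$ the relation $<$ on $\mathbb N$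
together with the single pair $(0,0)$ gives an inconsistent system.
\end{example}

\begin{thebibliography}{9}

\bibitem{stratt}
\emph{Stratified Type Theory}, slides,
\texttt{https://ionathan.ch/assets/slides/stratt.pdf}.

\bibitem{girard}
J.-Y. Girard, \emph{Interpr\'etation fonctionnelle et \'elimination des coupures de
l'arithm\'etique d'ordre sup\'erieur}, thesis, 1972.

\bibitem{hurkens}
A. Hurkens, \emph{A simplification of Girard's paradox}, TLCA 1995.

\end{thebibliography}

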